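\title{Compactifications of the ray have unique hyperspace $F_3(X)$}

\begin{abstract}
For a continuum $X$ let $F_3(X)$ be the space of nonempty subsets of $X$ with at most three points, with the Hausdorff metric. We prove that if $X$ is a metric compactification of the ray $[0,\infty)$, $Y$ is a continuum and $F_3(X)$ is homeomorphic to $F_3(Y)$, then $X$ is homeomorphic to $Y$. With the known case $n\neq 3$, this shows that metric compactifications of the ray have unique hyperspace $F_n(X)$ for every $n$. The proof passes to the space $D_X$ of those sets that contain the endpoint of the ray, finds a copy of the remainder in $D_X$ by means of the path components of an infinite cyclic cover, and extends the resulting homeomorphism of remainders over the rays with the Poincar\'e--Miranda theorem.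
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a compact connected metric space with more than one point. For a metric space $(Z,d)$ and $n\in\mathbb N$ let
\[
F_n(Z)=\{A\subset Z : A \text{ is nonempty and has at most } n \text{ points}\},
\]
with the Hausdorff metric
\[
d_H(A,B)=\max\Bigl\{\max_{a\in A}\min_{b\in B}d(a,b),\ \max_{b\in B}\min_{a\in A}d(a,b)\Bigr\}.
\]
We write $\cong$ for ``is homeomorphic to''. A homeomorphism $g\colon X\to Y$ induces the homeomorphism $A\mapsto g(A)$ of $F_n(X)$ onto $F_n(Y)$. An arbitrary homeomorphism $F_n(X)\to F_n(Y)$ has no reason to be of this form, or even to send one-point sets to one-point sets, and so one asks how much of $X$ the topological space $F_n(X)$ remembers. A continuum $X$ \emph{has unique hyperspace $F_n(X)$} if every continuum $Y$ with $F_n(X)\cong F_n(Y)$ is homeomorphic to $X$.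

The \emph{ray} is the subspace $[0,\infty)$ of the real line. A \emph{metric compactification of the ray} is a continuum $X$ containing a dense subspace $R$ homeomorphic to $[0,\infty)$, and $K=X\setminus R$ is its \emph{remainder}. The arc, the $\sin(1/x)$-curve and a spiral together with its limit circle are examples, with remainder a point, an arc and a circle. Such a space is as simple as possible along $R$, while all its complexity lies in $K$ and in the way $R$ accumulates on $K$.

The following is known. Let $X$ be a metric compactification of the ray and $Y$ a continuum with $F_n(X)\cong F_n(Y)$.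
\begin{itemize}
\item[(a)] If $n\neq3$, then $X\cong Y$.
\item[(b)] If $n=3$ and the remainder of $X$ is an ANR (an absolute neighborhood retract for metric spaces), then $X\cong Y$.
\end{itemize}
The problem, posed in \cite{source}, is whether (a) is also valid for $n=3$: does every metric compactification $X$ of the ray have unique hyperspace $F_3(X)$? The answer is yes.

\begin{theorem}\label{thm:main}
If $X$ is a metric compactification of $[0,\infty)$, $Y$ is a continuum and $F_3(X)\cong F_3(Y)$, then $X\cong Y$.
\end{theorem}

The proof below uses neither (a) nor (b). Combining Theorem~\ref{thm:main} with (a) gives: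

\begin{corollary}\label{cor:all}
Every metric compactification $X$ of the ray has unique hyperspace $F_n(X)$ for every $n\in\mathbb N$.
\end{corollary}

Section~\ref{sec:three} explains what is special about $n=3$, states a sharper form of the theorem and describes the plan of the proof.

\section{Why $n=3$ is special, and a sharper theorem}\label{sec:three}

From now on ``compactification'' means metric compactification of the ray. For a compactification $X$ we fix an identification $R=[0,\infty)$ and define $\tau\colon X\to[0,1]$ by $\tau(t)=t/(1+t)$ for $t\in R$ and $\tau=1$ on $K$.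

\begin{lemma}\label{lem:basic}
Let $X$ be a compactification with ray $R$ and remainder $K$.
\begin{itemize}
\item[(i)] $R$ is open in $X$; $K$ is nonempty, compact and connected; and $\overline{[t,\infty)}=[t,\infty)\cup K$ for every $t\in R$.
\item[(ii)] Every neighborhood of $K$ contains some $[t,\infty)$. A sequence in $R$ tends to $\infty$ if and only if all its cluster points in $X$ lie in $K$.
\item[(iii)] $\tau$ is continuous. If $K$ is a point, then $X$ is an arc.
\end{itemize}
\end{lemma}

\begin{proof}
(i) A dense locally compact subspace of a Hausdorff space is open. So $K$ is compact, and $K\ne\emptyset$ because $R$ is not compact. Since $[0,t]$ is compact, $X=\overline R=[0,t]\cup\overline{[t,\infty)}$; hence $K\subset\overline{[t,\infty)}$, and $[t,\infty)$ is closed in $R$. Thus $K=\bigcap_t\overline{[t,\infty)}$ is a nested intersection of compact connected sets, and so it is connected.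

(ii) The complement of an open neighborhood of $K$ is a compact, hence bounded, subset of $R$. A sequence in $R$ has a cluster point in $R$ exactly when it has a bounded subsequence.

(iii) The sets $(t,\infty)\cup K=X\setminus[0,t]$ are open, so $\tau$ is continuous at the points of $K$. If $K$ is a point, $\tau$ is a continuous bijection of $X$ onto $[0,1]$.
\end{proof}

We use the following properties of the Hausdorff metric, all immediate from its definition.
\begin{itemize}
\item[(H1)] For $U$ open in $Z$ the sets $\{A:A\subset U\}$ and $\{A:A\cap U\neq\emptyset\}$ are open in $F_n(Z)$, and every ball of $F_n(Z)$ is a finite intersection of such sets. So the topology of $F_n(Z)$ depends only on the topology of $Z$, and $F_n(U)$ is an open subspace of $F_n(Z)$.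
\item[(H2)] If $A_i\to A$, then every point of $A$ is a limit of points $a_i\in A_i$, and every cluster point of a sequence $a_i\in A_i$ lies in $A$. The surjection $Z^n\to F_n(Z)$, $(z_1,\dots,z_n)\mapsto\{z_1,\dots,z_n\}$, is continuous.
\item[(H3)] If $U_1,\dots,U_n$ are pairwise disjoint open sets, then the members of $F_n(Z)$ that meet every $U_j$ form an open set, homeomorphic to $U_1\times\dots\times U_n$ under the map in (H2).
\end{itemize}

By (H1) and (H2), $F_n(R)$ is an open dense subset of $F_n(X)$, and it is the part of $F_n(X)$ that can be computed. For $n=1$ there is nothing to do, since $F_1(X)\cong X$. For $n=2$ the map $A\mapsto(\min A,\max A)$ identifies $F_2(R)$ with the wedge $0\le a\le c$ in the plane. Its boundary consists of the sets $\{a\}$ and the sets $\{0,c\}$, and each of these two half-lines has closure in $F_2(X)$ homeomorphic to $X$. So for $n=2$ the space $X$ is on display along the boundary of a surface. For $n=3$ the picture is different. Write $\mathbf e(s)=e^{2\pi i s}$.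

\begin{lemma}\label{lem:coord}
For $A=\{a,b,c\}\subset\mathbb R$ with $a\le b\le c$ put $\lambda(A)=\bigl(a,(c-a)\,\mathbf e(\tfrac{b-a}{c-a})\bigr)$ if $a<c$ and $\lambda(A)=(a,0)$ if $a=c$. Then $\lambda\colon F_3(\mathbb R)\to\mathbb R\times\mathbb C$ is a well-defined homeomorphism. It maps $F_3([0,\infty))$ onto the half-space $[0,\infty)\times\mathbb C$, the members of $F_3([0,\infty))$ containing $0$ onto the plane $\{0\}\times\mathbb C$, and $F_3([0,1])$ onto the solid cone $\{(a,z):a\ge0,\ a+|z|\le1\}$.
\end{lemma}

\begin{proof}
Let $T=\{(a,b,c)\in\mathbb R^3:a\le b\le c\}$, let $p\colon T\to F_3(\mathbb R)$ be the map $p(a,b,c)=\{a,b,c\}$, and let $\Lambda\colon T\to\mathbb R\times\mathbb C$ be given by the formula for $\lambda$. The map $\Lambda$ is continuous, also where $a=c$, because its second coordinate has modulus $c-a$. Both maps are surjective. The only identifications made by $p$ are $(a,a,c)\sim(a,c,c)$. The same holds for $\Lambda$, since $\Lambda(a,b,c)$ determines $a$ and $c-a$, and $\mathbf e$ on $[0,1]$ identifies only $0$ with $1$. For both maps the preimage of a compact set is closed and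 bounded; so both are proper maps into metric spaces, hence closed maps, hence quotient maps. Two quotient maps with the same fibers differ by a homeomorphism, which is $\lambda$. The last sentence follows from $a=\min A$ and $a+|z|=\max A$.
\end{proof}

Thus $F_3(R)$ is a closed half-space in which the sets $\{a\}$, $a>0$, are interior points like any other. Any two interior points of a half-space are exchanged by a homeomorphism that is the identity outside a compact set, and such a homeomorphism of the open set $F_3(R)$ extends by the identity to $F_3(X)$. So a homeomorphism of $F_3(X)$ can carry $\{1\}$ to $\{1,2,3\}$, and $X$ cannot be recovered as the set of singletons. The boundary of the half-space is now a plane. The copy $\{\{0,x\}:x\in X\}$ of $X$ meets this plane in the half-line $\{0\}\times[0,\infty)$, which is again not distinguished locally. One might therefore guess that $F_3(X)$ remembers at most the remainder $K$, and $K$ does not determine $X$ (Example~\ref{ex:circles}). What this guess overlooks is that the half-line, though invisible at finite points, is visible at infinity.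

To state this precisely, put
\[
D_X=\{A\in F_3(X):0\in A\},\qquad \Pi_X=\{A\in D_X:A\subset R\},\qquad E_X=D_X\setminus\Pi_X,
\]
\[
\Sigma_X=\{\{0\}\cup B:B\in F_2(K)\},\qquad \Delta_X=\{\{0,k\}:k\in K\}.
\]
Here $\Pi_X$ is the boundary plane, $E_X$ consists of the sets in $D_X$ that meet $K$, and $\Delta_X\subset\Sigma_X\subset E_X$. The maps $B\mapsto\{0\}\cup B$ and $k\mapsto\{0,k\}$ are continuous bijections of compact spaces, so $\Sigma_X\cong F_2(K)$ and $\Delta_X\cong K$. For a second compactification $Y$ we write $R'=[0,\infty)$ for the ray and $L$ for the remainder, and we use all notation introduced for $X$ also for $Y$. A space is \emph{nondegenerate} if it has more than one point.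

\begin{theorem}\label{thm:sharp}
Let $X$ and $Y$ be metric compactifications of the ray with nondegenerate remainders $K$ and $L$.
\begin{itemize}
\item[(1)] Every homeomorphism $F_3(X)\to F_3(Y)$ maps $D_X$ onto $D_Y$. Moreover, $X\cong Y\iff F_3(X)\cong F_3(Y)\iff D_X\cong D_Y$.
\item[(2)] For every homeomorphism $h\colon D_X\to D_Y$ one has $h(\Sigma_X)=\Sigma_Y$ and $h(\{0,k\})=\{0,\psi_h(k)\}$ for all $k\in K$, where $\psi_h\colon K\to L$ is a homeomorphism that extends to a homeomorphism $X\to Y$.
\item[(3)] The homeomorphisms $\psi_h\colon K\to L$ arising from homeomorphisms $h\colon D_X\to D_Y$ (or only from homeomorphisms $F_3(X)\to F_3(Y)$) are exactly the restrictions to $K$ of homeomorphisms $X\to Y$.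
\end{itemize}
\end{theorem}

The proof has three steps. First (Section~\ref{sec:reduction}), local arguments show that $F_3(R)$ is the set of manifold points of $F_3(X)$. This shows that $Y$ is a compactification, that $D_X$ goes to $D_Y$, and that $\Pi_X$ and $E_X$ go to $\Pi_Y$ and $E_Y$. Second (Sections~\ref{sec:circle}--\ref{sec:cover}), we find $\Sigma_X$ and $\Delta_X$ inside $E_X$. Nothing is assumed about the local structure of $K$, so this step is global: $E_X$ has, up to homotopy and sign, one generating map to the circle, and in the associated cyclic cover the path components are stacked in such a way that each accumulates on a copy of part of $\Sigma_X$ in the next. Section~\ref{sec:model} shows this on the Warsaw circle. Third (Sections~\ref{sec:ribbon} and~\ref{sec:extension}), the homeomorphism $\psi_h$ is extended over the rays. The function $c\mapsto\max h(\{0,c\})$ has the right limits on $K$ but need not be monotone; an argument with a thin ribbon in the plane $\Pi_X$ shows that it backtracks only by small amounts.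

\section{Tools}\label{sec:tools}

Let $\mathbb H^m=[0,\infty)\times\mathbb R^{m-1}$. An \emph{arc} is a space homeomorphic to $[0,1]$, a \emph{path} is a continuous map defined on a compact interval, and a \emph{simple triod} is a union of three arcs, its \emph{legs}, that have a common endpoint $o$ and are otherwise disjoint. We use these textbook facts.
\begin{itemize}
\item[(T1)] \emph{Invariance of domain.} A continuous injection of an open subset of $\mathbb R^m$ into $\mathbb R^m$ has open image. Hence no point of $\{0\}\times\mathbb R^{m-1}$ has an open neighborhood in $\mathbb H^m$ homeomorphic to an open subset of $\mathbb R^m$, and every homeomorphism of $\mathbb H^m$ maps $\{0\}\times\mathbb R^{m-1}$ onto itself.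
\item[(T2)] A connected, locally connected, locally compact metric space is arcwise connected. Hence every point of a locally connected, locally compact metric space has arbitrarily small arcwise connected open neighborhoods.
\item[(T3)] \emph{Boundary bumping.} If $C$ is a nonempty proper closed subset of a continuum $K$, every component of $C$ meets the boundary of $C$ in $K$. Taking for $C$ a small closed ball about $k$, we see that each $k\in K$ lies in arbitrarily small nondegenerate connected subsets of $K$.
\item[(T4)] A connected separable metric $1$-manifold, possibly with boundary, is homeomorphic to $\mathbb R$, $S^1$, $[0,1]$ or $[0,\infty)$.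
\item[(T5)] \emph{Poincar\'e--Miranda theorem.} Let $f=(f_1,f_2)$ be a continuous map of a rectangle to $\mathbb R^2$. If $f_1$ has opposite signs on one pair of opposite sides and $f_2$ has opposite signs on the other pair, then $f$ has a zero.
\end{itemize}

For a continuum $Z$ let $\mathcal I(Z)$ be the open set of points that have an open neighborhood homeomorphic to $(0,1)$ or $[0,1)$. The next lemma contains the two consequences of the nondegeneracy of $K$ on which everything else rests.

\begin{lemma}\label{lem:nondeg}
Let $X$ be a compactification with nondegenerate remainder $K$.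
\begin{itemize}
\item[(i)] $\mathcal I(X)=R$. Consequently, if $Y$ is also a compactification with nondegenerate remainder, every homeomorphism $X\to Y$ maps $R$ onto $R'$, $K$ onto $L$, and $0$ to $0$.
\item[(ii)] No path in $X$ meets both $R$ and $K$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) $R\subset\mathcal I(X)$ because $R$ is open. Suppose that $k\in K$ has an open neighborhood $J$ homeomorphic to an interval. By (T3), $K\cap J$ contains a nondegenerate connected set, and such a subset of an interval has interior points. This is impossible since $R$ is dense. For the last claim, $0$ is the only point whose removal leaves the ray connected.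

(ii) Otherwise there is a path $\gamma$ on $[0,s]$ with $\gamma(u)\in R$ for $u<s$ and $\gamma(s)\in K$: start at a point of $R$ and stop at the first time in the closed set $K$. As $u\to s$ we have $\tau(\gamma(u))\to1$, that is, $\gamma(u)\to\infty$ in $R$. So for each $\delta\in(0,s)$ the connected set $\gamma([s-\delta,s))$ contains some $[t,\infty)$, and the compact set $\gamma([s-\delta,s])$ contains $K$ by Lemma~\ref{lem:basic}(i). Its diameter is then at least $\operatorname{diam}K>0$ for all $\delta$, contrary to continuity at $s$.
\end{proof}

\begin{example}\label{ex:circles}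
The remainder does not determine the compactification. Let $\rho(t)=1+1/(1+t)$ and, in $\mathbb C$,
\[
X_1=S^1\cup\{\rho(t)\mathbf e(t):t\ge0\},\qquad X_2=S^1\cup\{\rho(t)\mathbf e(\sin^2t):t\ge0\}.
\]
Both are compactifications with remainder $S^1$. In the spiral $X_1$ every arc in $S^1$ is a Hausdorff limit of arcs in the ray. In $X_2$ a limit in $S^1$ of arcs in the ray has the form $\mathbf e([\alpha,\beta])$ with $0\le\alpha\le\beta\le1$, so the arc $\mathbf e([-\frac14,\frac14])$ is not such a limit. By Lemma~\ref{lem:nondeg}(i), $X_1\not\cong X_2$.
\end{example}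

A map $f\colon Z\to S^1$ \emph{has a log} if $f=\mathbf e\circ g$ for a continuous $g\colon Z\to\mathbb R$, and we write $f\sim f'$ if $f/f'$ has a log. The maps $Z\to S^1$ form a group under multiplication, and $[Z,S^1]$ denotes its quotient by the maps that have a log. For compact metric $Z$, $f\sim f'$ holds if and only if $f$ and $f'$ are homotopic, which explains the notation. If $Z$ is connected, two logs of $f$ differ by an integer constant. Every map of an interval to $S^1$ has a log. A map that omits $-1$ has the \emph{principal log} $\ell\circ f$, where $\ell\colon S^1\setminus\{-1\}\to(-\frac12,\frac12)$ is the inverse of $\mathbf e$.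

\begin{lemma}\label{lem:log}
Let $X$ be a compactification and $u\colon X\to S^1$ a map. If $u|_K$ has a log, then $u$ has a log.
\end{lemma}

\begin{proof}
Extend a log of $u|_K$ to a continuous $g\colon X\to\mathbb R$ by Tietze's theorem. The map $u\cdot\mathbf e(-g)$ equals $1$ on $K$, so by Lemma~\ref{lem:basic}(ii) it omits $-1$ on $[t,\infty)\cup K$ for some $t$. Hence $u$ has a log on $[t,\infty)\cup K$. It also has a log on $[0,t]$, and after adding an integer the two agree at $t$.
\end{proof}

\section{A model: the Warsaw circle}\label{sec:model}

Let $X$ be the $\sin(1/x)$-curve, realized in the plane as the union of the segment $K=\{0\}\times[-1,1]$ and the ray of points $(1/(1+t),\sin t)$, $t\ge0$. Let $k_0$ be an endpoint of $K$ and let $\pi\colon X\to W$ be the quotient map that identifies the endpoint $0$ of the ray with $k_0$. The space $W$ is the Warsaw circle; as a set it is the disjoint union of $K$ and $(0,\infty)$. It sits in $E_X$ as the family of sets $\{0,x,k_0\}$, $x\in X$, because $\{0,x,k_0\}=\{0,x',k_0\}$ with $x\ne x'$ only for $\{x,x'\}=\{0,k_0\}$. Under this embedding $K=W\cap\Sigma_X$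 and $\{k_0\}=W\cap\Delta_X$. We show that \emph{every homeomorphism $\phi\colon W\to W$ satisfies $\phi(K)=K$ and $\phi(k_0)=k_0$}, by the method that will give $h(\Sigma_X)=\Sigma_Y$ and $h(\Delta_X)=\Delta_Y$.

\emph{The circle map.} Define $e\colon W\to S^1$ by $e(\pi(x))=\mathbf e(\tau(x))$. For any map $f\colon W\to S^1$, the map $f\circ\pi$ has a log $G$ by Lemma~\ref{lem:log}, since $K$ is an arc. The integer $\deg f=G(k_0)-G(0)$ does not depend on $G$, is additive in $f$, vanishes exactly when $G$ descends to $W$, and equals $1$ for $f=e$. So $[W,S^1]$ is infinite cyclic with generator $e$, and $e\circ\phi=e^\varepsilon\cdot\mathbf e(g)$ with $\varepsilon=\pm1$ and $g\colon W\to\mathbb R$ continuous.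

\emph{The cover.} Let $\tilde W=\{(x,s)\in W\times\mathbb R:e(x)=\mathbf e(s)\}$. Then $\tilde\phi(x,s)=(\phi(x),\varepsilon s+g(x))$ is a homeomorphism of $\tilde W$ that turns the shift $s\mapsto s+1$ into the shift $s\mapsto s+\varepsilon$. The level $s=n$ is a copy $K^n$ of $K$, and the part $n<s<n+1$ is a copy $R^n$ of $(0,\infty)$, which starts at $(k_0,n)$ and accumulates on $K^{n+1}$.

\emph{Path components.} The set $L^n=K^n\cup R^n$ is path connected. No path passes from $s<n$ to $s\ge n$: just before the first time at which $s=n$ it would run in $R^{n-1}$ with $\tau\to1$ and end in $K^n$, giving a path from $R$ to $K$ in $X$, against Lemma~\ref{lem:nondeg}(ii). So the $L^n$ are the path components of $\tilde W$, and $\tilde\phi(L^n)=L^{j+\varepsilon n}$ for some $j$.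

\emph{Closures.} We have $\overline{L^n}=L^n\cup K^{n+1}$, so
\[
\overline{L^n}\cap L^{n+1}=K^{n+1},\qquad \overline{L^{n+1}}\cap L^n=\emptyset .
\]
The asymmetry forces $\varepsilon=1$, and then the first equality gives $\tilde\phi(K^{n+1})=K^{j+n+1}$. Hence $\phi(K)=K$ and $\tilde\phi(R^n)=R^{j+n}$. Finally $\overline{R^{n-1}}\cap\overline{R^n}=\{(k_0,n)\}$, so $\phi(k_0)=k_0$.

In $W$ itself, which is path connected, this structure is hidden; the cover separates the end of the ray that is attached to $K$ from the end that accumulates on $K$. For this particular $X$ one could also find $K$ as the set of points where $W$ is not locally connected. That shortcut is not available in general: $E_X\setminus\Sigma_X$ is an open set homeomorphic to $(0,\infty)\times K$ (Section~\ref{sec:circle}), and it is nowhere locally connected when $K$ is nowhere locally connected. In the general case two new features must be handled: $K$ may have maps to the circle without a log, and $K$ need not be path connected.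

\section{Manifold points and the reduction to $D_X$}\label{sec:reduction}

For a continuum $Z$ let $\mathcal M(Z)$ be the set of $A\in F_3(Z)$ that have an open neighborhood homeomorphic to an open subset of $\mathbb H^3$. Any homeomorphism $F_3(X)\to F_3(Y)$ maps $\mathcal M(X)$ onto $\mathcal M(Y)$. Near a three-point set $F_3(Z)$ is a product by (H3), so we need to know when a product is a manifold.

\begin{lemma}\label{lem:factors}
Let $Z$ be a continuum, $m\in\{2,3\}$, and let $U_1,\dots,U_m$ be nonempty open subsets of $Z$ whose product is homeomorphic to an open subset of $\mathbb H^m$. Then $U_j\subset\mathcal I(Z)$ for all $j$.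
\end{lemma}

\begin{proof}
By symmetry it suffices to treat $U=U_1$. Projections are open maps, so each $U_j$ is locally connected. It is also locally compact and has no isolated points, so (T2) applies and each $U_j$ contains an arc.

\emph{$U$ contains no simple triod.} If $T\subset U$ is a triod with center $o$, there is an embedding $\varphi\colon T\times[0,1]^{m-1}\to\mathbb R^m$. Let $J\subset T$ be the union of two legs without their outer endpoints. By (T1), $\varphi(J\times(0,1)^{m-1})$ is open in $\mathbb R^m$. It contains $\varphi(o,z)$ for $z\in(0,1)^{m-1}$, so it contains $\varphi(t,z)$ for $t\neq o$ near $o$ in the third leg. This contradicts injectivity.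

Let $a\in U$. Choose an arc $\alpha\subset U$ that contains $a$ as a non-endpoint if there is one; otherwise let $\alpha\subset U$ be an arc from $a$ to another point. Let $N\subset U$ be an arcwise connected open neighborhood of $a$ containing no endpoint of $\alpha$ other than possibly $a$. Suppose $z\in N\setminus\alpha$. Take an arc in $N$ from $z$ to $a$, and let $\alpha'$ be its part from $z$ to the first point $p$ on $\alpha$. If $p$ is a non-endpoint of $\alpha$, then $\alpha\cup\alpha'$ is a triod. If $p$ is an endpoint of $\alpha$, then $p=a$, we are in the second case, and $a$ is a non-endpoint of the arc $\alpha\cup\alpha'$. Both are impossible, so $N\subset\alpha$. Thus $N$ is a connected relatively open subset of $\alpha$ that omits an endpoint, and so it is homeomorphic to $(0,1)$ or $[0,1)$.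
\end{proof}

\begin{lemma}\label{lem:manifold}
\begin{itemize}
\item[(i)] $\mathcal M(Z)\subset F_3(\mathcal I(Z))$ for every continuum $Z$.
\item[(ii)] If $Z$ is an arc, then $\mathcal M(Z)=F_3(Z)$.
\item[(iii)] If $X$ is a compactification with nondegenerate remainder, then $\mathcal M(X)=F_3(R)\ne F_3(X)$, and $\Pi_X$ is the set of points of $D_X$ that have an open neighborhood in $D_X$ homeomorphic to an open subset of $\mathbb H^2$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $a\in A\in\mathcal M(Z)$ and let $\mathcal N$ be an open neighborhood of $A$ as in the definition. Adding points close to $a$ if $|A|<3$, we find a three-point set $\{a,b,c\}\in\mathcal N$. For small disjoint open sets $U_1\ni a$, $U_2\ni b$, $U_3\ni c$, the open set in (H3) lies in $\mathcal N$. Lemma~\ref{lem:factors} gives $a\in\mathcal I(Z)$.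

(ii) The cone in Lemma~\ref{lem:coord} is a compact convex set with interior points, hence a closed $3$-ball.

(iii) By (i) and Lemma~\ref{lem:nondeg}(i), $\mathcal M(X)\subset F_3(R)$. Conversely $F_3(R)$ is open and homeomorphic to $\mathbb H^3$ by Lemma~\ref{lem:coord}. In the same way $\Pi_X$ is open in $D_X$ and homeomorphic to $\mathbb C$. Suppose that $A\in E_X$ has a neighborhood $\mathcal N$ in $D_X$ as described, and let $k\in A\cap K$. There is a three-point set $\{0,x,k\}\in\mathcal N$: take $A$ itself, or add a point $x$ close to $k$ if $A=\{0,k\}$. Let $U_1\ni x$ and $U_2\ni k$ be small disjoint open sets whose closures miss $0$. The members of $D_X$ meeting $U_1$ and $U_2$ are the sets $\{0,u_1,u_2\}$ with $u_j\in U_j$; they form an open subset of $\mathcal N$ homeomorphic to $U_1\times U_2$. Lemma~\ref{lem:factors} gives $k\in\mathcal I(X)=R$, a contradiction.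
\end{proof}

The rest of the paper, from Section~\ref{sec:circle} on, proves part (2) of Theorem~\ref{thm:sharp}. We now deduce everything else from it.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(1) and (3), assuming (2)]
Let $h\colon F_3(X)\to F_3(Y)$ be a homeomorphism. By Lemma~\ref{lem:manifold}(iii), $h(F_3(R))=F_3(R')$. These are half-spaces with boundary planes $\Pi_X$ and $\Pi_Y$, so $h(\Pi_X)=\Pi_Y$ by (T1). The set $D_X$ is closed by (H2), and $\Pi_X$ is dense in it because $R$ is dense in $X$. Hence $h(D_X)=h(\overline{\Pi_X})=\overline{\Pi_Y}=D_Y$. So $X\cong Y$ implies $F_3(X)\cong F_3(Y)$, this implies $D_X\cong D_Y$, and this implies $X\cong Y$ by (2). For (3), each $\psi_h$ is the restriction of a homeomorphism $X\to Y$ by (2). Conversely, a homeomorphism $g\colon X\to Y$ has $g(0)=0$ and $g(K)=L$ by Lemma~\ref{lem:nondeg}(i), so $h(A)=g(A)$ defines homeomorphisms $F_3(X)\to F_3(Y)$ and $D_X\to D_Y$ with $\psi_h=g|_K$.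
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:sharp}]
Let $h\colon F_3(X)\to F_3(Y)$ be a homeomorphism. By Lemmas~\ref{lem:basic}(iii) and~\ref{lem:manifold}, $\mathcal M(X)$ is $F_3(X)$ if $K$ is a point and $F_3(R)$ otherwise. In both cases it is dense in $F_3(X)$, it is connected by (H2), and it contains $\{0\}$. So $\mathcal M(Y)=h(\mathcal M(X))$ is connected and dense in $F_3(Y)$, and $\mathcal M(Y)\subset F_3(I)$ for $I=\mathcal I(Y)$.

The set $I$ is dense in $Y$, because each $\{y\}$ is a limit of subsets of $I$. It is connected. Indeed, if $I=C\cup C'$ with $C,C'$ disjoint, nonempty and open, then $\{A:A\subset C\}$ and $\{A:A\cap C'\neq\emptyset\}$ are disjoint nonempty open subsets of $F_3(Y)$ that cover $F_3(I)$; the dense set $\mathcal M(Y)$ meets both, so it is disconnected. Thus $I$ is one of the four spaces in (T4).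

Suppose $I\cong\mathbb R$ or $I\cong S^1$. Then the finite set $h(\{0\})\subset I$ lies in an open subset $J\cong\mathbb R$ of $Y$, and $F_3(J)\cong\mathbb R^3$ is open in $F_3(Y)$. So $F_3(R)\cap h^{-1}(F_3(J))$ is an open neighborhood of the boundary point $\{0\}$ of the half-space $F_3(R)$ that is homeomorphic to an open subset of $\mathbb R^3$, contrary to (T1).

If $I\cong[0,1]$, then $I$ is compact and dense, and $Y=I$ is an arc. If $I\cong[0,\infty)$, then $Y$ is a compactification with ray $I$, and its remainder is nondegenerate, for otherwise $Y$ would be an arc and $I=Y$ would be compact. So each of $X$ and $Y$ is either an arc or a compactification with nondegenerate remainder, and by Lemma~\ref{lem:manifold} the first case occurs exactly when $\mathcal M$ is all of $F_3$. Hence either both spaces are arcs, or Theorem~\ref{thm:sharp}(1) applies.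
\end{proof}

\begin{remark}\label{rem:degenerate}
Nondegeneracy of the remainder enters only through Lemma~\ref{lem:nondeg}, which is used in Lemma~\ref{lem:manifold}(iii), in the proof above and in Lemma~\ref{lem:paths}. Theorem~\ref{thm:sharp}(2) fails without it. For $X=[0,1]$ and $K=\{1\}$, the map $\lambda$ identifies $D_X$ with the disk $|z|\le1$, $E_X$ with the circle $|z|=1$, and $\Delta_X=\Sigma_X$ with the point $z=1$, which a rotation of the disk moves.
\end{remark}

For the rest of the paper $X$ and $Y$ are compactifications with nondegenerate remainders, $d$ is the metric of $Y$, and $h\colon D_X\to D_Y$ is a homeomorphism. By Lemma~\ref{lem:manifold}(iii),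
\[
h(\Pi_X)=\Pi_Y,\qquad h(E_X)=E_Y .
\]

\section{Maps of $E_X$ to the circle}\label{sec:circle}

A member of $E_X$ consists of $0$, a point of $K$, and at most one more point. So $q\colon X\times K\to E_X$, $q(x,k)=\{0,x,k\}$, is a continuous surjection from a compact space, hence a quotient map. If $x\in(0,\infty)$, the set $q(x,k)$ determines $x$ and $k$. If $x\in K\setminus\{k\}$, it determines the unordered pair $\{x,k\}$. If $x\in\{0,k\}$, it is $\{0,k\}$. So the only identifications are
\begin{equation}\label{eq:ident}
q(k,k')=q(k',k),\qquad q(0,k)=q(k,k)\qquad(k,k'\in K).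
\end{equation}
The set $\Sigma_X=q(K\times K)$ is closed. Its complement $\Omega_X=E_X\setminus\Sigma_X$ has preimage $(0,\infty)\times K$, an open set on which there are no identifications, so $q$ maps $(0,\infty)\times K$ homeomorphically onto the open set $\Omega_X$. For $k\in K$ let $W_k=q(X\times\{k\})$; this is $X$ with $0$ and $k$ identified, as in Section~\ref{sec:model}. The circle maps of the $W_k$ fit together: by \eqref{eq:ident},
\[
e_X\colon E_X\to S^1,\qquad e_X(q(x,k))=\mathbf e(\tau(x)),
\]
is well defined and continuous, and $e_X^{-1}(1)=\Sigma_X$.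

We need $e_X$ to be determined by the topology of $E_X$. The remainder may carry many maps to the circle without a log, and these give such maps on $X\times K$. The point of the next lemma is that the two identifications \eqref{eq:ident} together exclude them all.

\begin{lemma}\label{lem:cyclic}
The group $[E_X,S^1]$ is infinite cyclic, generated by $e_X$. For each $k\in K$, the map $e_X$ has no log on $W_k$.
\end{lemma}

\begin{proof}
Let $f\colon E_X\to S^1$ be a map and $\varphi=f\circ q$. We first show that $\varphi$ has a log. Fix $k_0\in K$ and put $u(x)=\varphi(x,k_0)$, $v(k)=\varphi(0,k)/\varphi(0,k_0)$ and $\chi(x,k)=\varphi(x,k)/(u(x)v(k))$. Then $\chi(0,k)=1$ and $\chi(x,k_0)=1$ for all $k$ and $x$.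

\emph{$\chi$ has a log on $X\times K$.} By uniform continuity each $x_1\in X$ has a neighborhood $N$ with $|\chi(x,k)-\chi(x_1,k)|<1$ for all $x\in N$ and $k\in K$. On $N\times K$ the quotient $\chi(x,k)/\chi(x_1,k)$ omits $-1$. So for $x\in N$, the map $\chi(x,\cdot)$ has a log on $K$ if and only if $\chi(x_1,\cdot)$ has one. The set of $x$ for which a log exists is therefore open and closed, and it contains $0$; as $X$ is connected, it is $X$. Let $g_x$ be the log of $\chi(x,\cdot)$ with $g_x(k_0)=0$; it is unique because $K$ is connected. For $x\in N$, both $g_x-g_{x_1}$ and $\ell\bigl(\chi(x,\cdot)/\chi(x_1,\cdot)\bigr)$ are logs of the same map vanishing at $k_0$, so they are equal. Hence $(x,k)\mapsto g_x(k)$ is continuous on $N\times K$, and so on $X\times K$.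

\emph{$u$ and $v$ have logs.} We now know $\varphi(x,k)\sim u(x)v(k)$, and we restrict this relation, noting that constant maps have logs. As functions of $k\in K$,
\[
u(k)=\varphi(k,k_0)=\varphi(k_0,k)\sim u(k_0)v(k)\sim v(k),\qquad v(k)\sim\varphi(0,k)=\varphi(k,k)\sim u(k)v(k).
\]
The second chain gives $u|_K\sim1$, and then the first gives $v\sim1$. By Lemma~\ref{lem:log}, $u\sim1$ on $X$. Thus $\varphi=\mathbf e\circ G$ with $G\colon X\times K\to\mathbb R$ continuous and unique up to an integer constant.

\emph{The degree.} The function $G(k,k')-G(k',k)$ on the connected space $K\times K$ is continuous, integer valued and zero on the diagonal, so it is zero. The function $G(k,k)-G(0,k)$ on $K$ is continuous and integer valued, so it is a constant, which we call $\deg f$. It does not depend on the choice of $G$, and $\deg(ff')=\deg f+\deg f'$. If $\deg f=0$, then $G$ respects \eqref{eq:ident} and descends to a log of $f$. If $f=\mathbf e\circ g$, then $G=g\circ q$ shows $\deg f=0$. For $f=e_X$ take $G(x,k)=\tau(x)$, so $\deg e_X=1$. Hence $\deg$ induces an isomorphism $[E_X,S^1]\to\mathbb Z$ sending $e_X$ to $1$.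

Finally, if $e_X=\mathbf e\circ g$ on $W_k$, then $x\mapsto g(q(x,k))-\tau(x)$ is continuous and integer valued on $X$, hence constant. But $q(0,k)=q(k,k)$ and $\tau(0)\ne\tau(k)$.
\end{proof}

Composition with $h$ is an isomorphism $[E_Y,S^1]\to[E_X,S^1]$ of infinite cyclic groups. So there are $\varepsilon\in\{1,-1\}$ and a continuous $g\colon E_X\to\mathbb R$ with
\begin{equation}\label{eq:eps}
e_Y\circ h=e_X^{\,\varepsilon}\cdot\mathbf e(g).
\end{equation}

\section{Path components of $E_X$}\label{sec:paths}

In the model, a path could not run out along the ray into the remainder. To express the same fact in $E_X$, split a set $A\in E_X$ into its parts in $R$ and in $K$ by defining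
\[
\theta(A)=\tau\bigl(\max(A\cap R)\bigr)\in[0,1),\qquad r(A)=\{0\}\cup(A\cap K)\in\Sigma_X .
\]
For $b\in R$ we have $\theta(q(b,k))=\tau(b)$ and $r(q(b,k))=\{0,k\}$, while $\theta=0$ and $r=\mathrm{id}$ on $\Sigma_X$. Thus $\mathbf e\circ\theta=e_X$ and $\theta^{-1}(0)=\Sigma_X$. Neither function is continuous: if $b_i\in R$ and $b_i\to k'\in K\setminus\{k\}$, then $q(b_i,k)\to q(k',k)$, but $\theta(q(b_i,k))\to1$ and $r(q(b_i,k))=\{0,k\}$. Paths do not see these discontinuities.

\begin{lemma}\label{lem:paths}
If $A\colon[0,1]\to E_X$ is a path, then $\theta\circ A$ and $r\circ A$ are continuous.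
\end{lemma}

\begin{proof}
Let $s\colon[0,1]\to\mathbb R$ be a log of $e_X\circ A$. Then $s-\theta\circ A$ is integer valued and $0\le\theta<1$, so $\theta\circ A=s-\lfloor s\rfloor$. We show that $\lfloor s\rfloor$ is constant.

Otherwise, after reversing the path if necessary, there are $t_0<t_1$ and an integer $n$ with $s(t_0)<n\le s(t_1)$. Let $t^*$ be the first $t\ge t_0$ with $s(t)=n$. For some $\delta>0$ we have $n-1<s<n$ on $[t^*-\delta,t^*)$. There $A(t)\in\Omega_X$, so $A(t)=q(b(t),k(t))$ with $b\colon[t^*-\delta,t^*)\to(0,\infty)$ continuous and $\tau(b(t))=s(t)-n+1\to1$ as $t\to t^*$. The set of cluster points of $b(t)$ in $X$ as $t\to t^*$ is the nested intersection of the compact connected sets $\overline{b([t,t^*))}$, so it is nonempty and connected. By (H2) it lies in the finite set $A(t^*)$, so it is one point, and this point lies in $K$ because $\tau=1$ there. By compactness $b(t)$ converges to it. This gives a path from $R$ to $K$, contrary to Lemma~\ref{lem:nondeg}(ii).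

Hence $\theta\circ A$ is continuous, and its maximum is at most $\tau(B)$ for some $B\in R$. So $A$ runs in $C=\Sigma_X\cup q([0,B]\times K)$. The map $q$ is injective on the compact set $[0,B]\times K$, hence an embedding there, and $r(q(b,k))=\{0,k\}$ is continuous in $(b,k)$. Thus $r$ is continuous on each of the two closed sets whose union is $C$, and so on $C$.
\end{proof}

For path components $P\neq Q$ of $K$ put
\[
\Sigma_P=q(P\times P),\qquad G_P=q(R\times P)\cup\Sigma_P,\qquad G_{P,Q}=q(P\times Q)=G_{Q,P}.
\]
So $A\in G_P$ if $A\cap K\subset P$, and $A\in G_{P,Q}$ if $A\cap K$ meets both $P$ and $Q$. These sets partition $E_X$, and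
\begin{equation}\label{eq:sigma}
\Sigma_X=\bigcup_P\Sigma_P\ \cup\ \bigcup_{P\ne Q}G_{P,Q}.
\end{equation}

\begin{lemma}\label{lem:components}
The path components of $E_X$ are the sets $G_P$ and $G_{P,Q}$.
\end{lemma}

\begin{proof}
The sets $q(R\times P)$, $\Sigma_P$ and $G_{P,Q}$ are images of path connected spaces, and the first two share the points $q(0,k)=q(k,k)$, $k\in P$. So $G_P$ and $G_{P,Q}$ are path connected. Let $A$ be a path in $E_X$. By Lemma~\ref{lem:paths} and $\Sigma_X\cong F_2(K)$, $B(t)=A(t)\cap K$ is a path in $F_2(K)$. By (H3), the map from ordered pairs of distinct points of $K$ to two-point sets is a two-sheeted covering. So on each component of the open set $\{t:|B(t)|=2\}$, which is an interval, we can write $B(t)=\{\alpha(t),\beta(t)\}$ with $\alpha,\beta$ continuous. Elsewhere let $\alpha(t)=\beta(t)$ be the point of $B(t)$. Then $\alpha$ and $\beta$ are continuous on $[0,1]$: if $B(t_0)=\{c\}$, their distances to $c$ are at most $d_H(B(t),\{c\})$, which tends to $0$ as $t\to t_0$. Each of $\alpha,\beta$ stays in one path component of $K$, so $A$ stays in one of the sets listed.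
\end{proof}

The two kinds of components are told apart by their closures: $\overline{G_P}$ winds around the circle and $\overline{G_{P,Q}}$ does not.

\begin{lemma}\label{lem:match}
There is a bijection $P\mapsto P'$ between the path components of $K$ and those of $L$ with $h(G_P)=G_{P'}$, and $h$ maps $\bigcup_{P\neq Q}G_{P,Q}$ onto the corresponding set for $Y$.
\end{lemma}

\begin{proof}
The set $h(G_P)$ is a path component of $E_Y$. Suppose it is some $G_{P',Q'}\subset\Sigma_Y$, and let $k\in P$. Since $q(R\times\{k\})\subset G_P$ is dense in $W_k$ and $\Sigma_Y$ is closed, $h(W_k)\subset\Sigma_Y$. So $e_Y\circ h=1$ on $W_k$, and \eqref{eq:eps} gives $e_X=\mathbf e(-\varepsilon g)$ on $W_k$, contrary to Lemma~\ref{lem:cyclic}. Hence $h(G_P)=G_{P'}$ for some $P'$. The same argument for $h^{-1}$ shows that $P\mapsto P'$ is a bijection, and the remaining components correspond as well.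
\end{proof}

\section{The cyclic cover and the homeomorphism $\psi$}\label{sec:cover}

It remains to find $\Sigma_P$ inside $G_P$, and then $\Delta_X$. Let
\[
\tilde E_X=\{(A,s)\in E_X\times\mathbb R:e_X(A)=\mathbf e(s)\},\qquad\sigma(A,s)=(A,s+1).
\]
The points over $A$ are the $(A,n+\theta(A))$, $n\in\mathbb Z$, and $n=\lfloor s\rfloor$. By \eqref{eq:eps}, $\tilde h(A,s)=(h(A),\varepsilon s+g(A))$ maps $\tilde E_X$ to $\tilde E_Y$. It is a homeomorphism, with inverse $(A',s')\mapsto\bigl(h^{-1}(A'),\varepsilon(s'-g(h^{-1}(A')))\bigr)$, and $\tilde h\sigma=\sigma^\varepsilon\tilde h$. For a path component $P$ of $K$ and $n\in\mathbb Z$ put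
\[
G_P^n=\{(A,n+\theta(A)):A\in G_P\},\qquad \Sigma_P^n=\Sigma_P\times\{n\}\subset G_P^n .
\]

\begin{lemma}\label{lem:stack}
The path components of $\tilde E_X$ lying over $G_P$ are the sets $G_P^n$, $n\in\mathbb Z$, and $\sigma G_P^n=G_P^{n+1}$. Moreover
\[
\overline{G_P^n}\cap G_P^{n+1}=\Sigma_P^{n+1},\qquad\overline{G_P^{n+1}}\cap G_P^n=\emptyset .
\]
\end{lemma}

\begin{proof}
Let $(A(t),s(t))$ be a path in $\tilde E_X$ starting in $G_P^n$. Then $A$ stays in $G_P$ by Lemma~\ref{lem:components}, and $s-\theta\circ A$ is integer valued and continuous by Lemma~\ref{lem:paths}, hence equal to $n$. Conversely, a path $A$ in $G_P$ lifts to the path $(A,n+\theta\circ A)$ in $G_P^n$, so $G_P^n$ is path connected.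

We have $s\le n+1$ on $\overline{G_P^n}$, and $s\ge n+1$ on $G_P^{n+1}$ with equality exactly on $\Sigma_P^{n+1}$. So $\overline{G_P^n}\cap G_P^{n+1}\subset\Sigma_P^{n+1}$. Conversely, for $k,k'\in P$ choose $b_i\in R$ with $b_i\to k$ in $X$. Then $(q(b_i,k'),n+\tau(b_i))\in G_P^n$ converges to $(q(k,k'),n+1)$. The second equality holds because $s\ge n+1$ on $\overline{G_P^{n+1}}$ and $s<n+1$ on $G_P^n$.
\end{proof}

\begin{proposition}\label{prop:sigma}
$\varepsilon=1$ and $h(\Sigma_X)=\Sigma_Y$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:match} and~\ref{lem:stack}, $\tilde h(G_P^0)=G_{P'}^j$ for some $j$, and then $\tilde h(G_P^1)=G_{P'}^{j+\varepsilon}$. Therefore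
\[
\tilde h(\Sigma_P^1)=\tilde h\bigl(\overline{G_P^0}\cap G_P^1\bigr)=\overline{G_{P'}^j}\cap G_{P'}^{j+\varepsilon}.
\]
The left side is nonempty. By Lemma~\ref{lem:stack} for $Y$, the right side is empty if $\varepsilon=-1$ and equals $\Sigma_{P'}^{j+1}$ if $\varepsilon=1$. So $\varepsilon=1$ and $h(\Sigma_P)=\Sigma_{P'}$. Now \eqref{eq:sigma} and Lemma~\ref{lem:match} give $h(\Sigma_X)=\Sigma_Y$.
\end{proof}

The open set $\Omega_X\cong(0,\infty)\times K$ approaches $\Sigma_X$ at two ends: as $b\to0$ it approaches $\Delta_X$, and as $b\to\infty$ it approaches all of $\Sigma_X$. In $E_X$ the two ends overlap, and for this reason $q$ is not an embedding on $[0,\infty)\times K$. In the cover they lie on different levels. Put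
\[
\Omega_X^n=\{(A,n+\theta(A)):A\in\Omega_X\},\qquad\Delta_X^n=\Delta_X\times\{n\},\qquad \iota_n(b,k)=(q(b,k),n+\tau(b))
\]
for $(b,k)\in[0,\infty)\times K$.

\begin{proposition}\label{prop:H}
There are homeomorphisms $\psi\colon K\to L$ and $H\colon[0,\infty)\times K\to[0,\infty)\times L$, $H(b,k)=(b'(b,k),l(b,k))$, such that for all $b\ge0$ and $k\in K$
\[
h(\{0,b,k\})=\{0,b'(b,k),l(b,k)\},\qquad H(0,k)=(0,\psi(k)).
\]
In particular $h(\{0,k\})=\{0,\psi(k)\}$.
\end{proposition}

\begin{proof}
The part of $\tilde E_X$ over $\Omega_X$ is the set where $s\notin\mathbb Z$, and $\Omega_X^n$ is its part with $n<s<n+1$. So the $\Omega_X^n$ are disjoint and open; they are connected, being images of $(0,\infty)\times K$ under $\iota_n$. Hence they are the components of the part over $\Omega_X$. By Proposition~\ref{prop:sigma}, $h(\Omega_X)=\Omega_Y$ and $\tilde h$ commutes with $\sigma$, so there is $j$ with $\tilde h(\Omega_X^n)=\Omega_Y^{n+j}$ for all $n$.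

Next, $\overline{\Omega_X^{n-1}}\cap\overline{\Omega_X^n}=\Delta_X^n$. A common point has $s=n$ and is a limit of points $\iota_n(b_i,k_i)$, so $\tau(b_i)\to0$ and $b_i\to0$; along a subsequence $k_i\to k$, and the point is $(\{0,k\},n)$. Conversely $(\{0,k\},n)$ is the limit of $\iota_n(b_i,k)$ for $b_i\to0$, $b_i>0$, and of $\iota_{n-1}(b_i,k)$ for $b_i\to k$, $b_i\in(0,\infty)$. It follows that $\tilde h(\Delta_X^n)=\Delta_Y^{n+j}$.

The map $\iota_n$ is a continuous bijection of $[0,\infty)\times K$ onto $\Omega_X^n\cup\Delta_X^n$ that sends $\{0\}\times K$ onto $\Delta_X^n$. Its inverse is continuous: if $\iota_n(b_i,k_i)\to\iota_n(b,k)$, then $\tau(b_i)\to\tau(b)$, so $b_i\to b$ in $[0,\infty)$, and each cluster point $k^*$ of $k_i$ satisfies $q(b,k^*)=q(b,k)$, so $k^*=k$. Let $H$ be the composition of $\iota_0$, $\tilde h$ and the inverse of the map $\iota_j$ for $Y$. It maps $\{0\}\times K$ onto $\{0\}\times L$, which defines $\psi$.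
\end{proof}

\section{The ribbon argument}\label{sec:ribbon}

We must extend $\psi$ over the ray. For $A\in\Pi_Y$ let $M(A)=\max A\in R'=[0,\infty)$, a continuous function, and for $c\ge0$ let
\[
m(c)=M\bigl(h(\{0,c\})\bigr).
\]
If $h$ mapped the half-line of sets $\{0,c\}$ onto the corresponding half-line in $\Pi_Y$, then $m$ would be a homeomorphism $R\to R'$, and $m$ and $\psi$ together would be the required extension. But $h$ need not do this: a homeomorphism of the plane $\Pi_X$ that is the identity outside a disk extends by the identity to $D_X$. So $m$ need not be injective, and the fact that a continuous injection of an interval into a line is monotone needs a two-dimensional substitute.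

For this we thicken the half-line on one side to a ribbon. For $0\le b<c$ let
\[
\Phi(b,c)=h(\{0,b,c\})\in\Pi_Y,\qquad M(b,c)=M(\Phi(b,c)),
\]
so that $\Phi$ is continuous and injective and $M(0,c)=m(c)$. Far out in the ribbon, $\Phi$ is governed by $H$.

\begin{lemma}\label{lem:limits}
Let $b_i\to b$ in $[0,\infty)$, and let $c_i\in R$ with $c_i\to k\in K$ in $X$. Then $\Phi(b_i,c_i)\to\{0,b'(b,k),l(b,k)\}$, $M(b_i,c_i)\to\infty$ in $R'$, and $M(b_i,c_i)\to l(b,k)$ in $Y$. In particular $m(c_i)\to\psi(k)$, and $m(c)\to\infty$ as $c\to\infty$.
\end{lemma}

\begin{proof}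
Since $c_i\to\infty$ in $R$, we have $b_i<c_i$ for large $i$. The first claim follows from $\{0,b_i,c_i\}\to\{0,b,k\}$ and Proposition~\ref{prop:H}. By (H2) there are $a_i\in\Phi(b_i,c_i)$ with $a_i\to l(b,k)\in L$; so $a_i\to\infty$ in $R'$, and $M(b_i,c_i)\ge a_i$. The cluster points of $M(b_i,c_i)$ in $Y$ lie in $L$ by Lemma~\ref{lem:basic}(ii) and in $\{0,b'(b,k),l(b,k)\}$ by (H2), so $l(b,k)$ is the only one. For the last claim, every sequence $c_i\to\infty$ has a subsequence converging to a point of $K$.
\end{proof}

So for small $b$ and large $c$ the set $\Phi(b,c)$ has a far point $M(b,c)$ and, in the limit, a middle point $b'$ that is $0$ for $b=0$ and positive for $b>0$. We need a continuous function on $D_Y$ that reads off the middle point when it is near $0$ and ignores far points. Let $\omega\colon Y\to[0,1]$ be given by $\omega(a)=a$ on $[0,1]$, $\omega(a)=2-a$ on $[1,2]$, and $\omega=0$ on $[2,\infty)\cup L$. Put $w(A)=\max_{a\in A}\omega(a)$, which is continuous on $D_Y$, and $w(b,c)=w(\Phi(b,c))$. The pair $(w,M)$ determines a set in the region of interest: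
\begin{equation}\label{eq:determine}
\left.\begin{array}{l}A\in\Pi_Y,\quad A\cap[1,2]=\emptyset,\\ M(A)>3,\quad w(A)=\mu\in(0,1)\end{array}\right\}\ \Longrightarrow\ A=\{0,\mu,M(A)\}.
\end{equation}
Indeed $A$ meets $\omega^{-1}(\mu)=\{\mu,2-\mu\}$ and $2-\mu\in(1,2)$, so $A$ contains the three distinct points $0,\mu,M(A)$. This is where the bound of three points is decisive.

The image of each cross-section $[0,\beta]\times\{c\}$ of the ribbon crosses the line $w=\mu$. If $M$ rises past a value $y$ on whole cross-sections and later falls back below $y$, the ribbon covers the point $\{0,\mu,y\}$ twice (Figure~\ref{fig:ribbon}). So $M$ can fall back only as far as neighboring cross-sections overlap, and cross-sections have small diameter in the metric $d$ of $Y$.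

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0) rectangle (9,1.8);
\draw (4.5,0) -- (4.5,1.8);
\node[above] at (2.25,1.8) {$w>\mu$};
\node[above] at (6.75,1.8) {$w>\mu$};
\node[below] at (2.25,0) {$w<\mu$};
\node[below] at (6.75,0) {$w<\mu$};
\node[below] at (0,0) {$c=T$};
\node[below] at (4.5,0) {$c=c_1$};
\node[below] at (9,0) {$c=c_2$};
\node[left] at (0,0.9) {$M<y$};
\node[right] at (4.5,1.4) {$M>y$};
\node[right] at (9,0.9) {$M<y$};
\node[left] at (0,1.8) {$b=\beta$};
\fill (2.6,1.0) circle (1.5pt);
\fill (7.2,0.7) circle (1.5pt);
\end{tikzpicture}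
\caption{The ribbon of pairs $(b,c)$ with $0\le b\le\beta$ (vertical) and $T\le c\le c_2$ (horizontal), with the inequalities that hold on its two long sides and on three cross-sections if the function $M$ falls back below $y$. Each of the two rectangles then contains a point (dot) with $w=\mu$ and $M=y$, and the injective map $\Phi$ would send both points to $\{0,\mu,y\}$.}
\label{fig:ribbon}
\end{figure}

\begin{lemma}\label{lem:ribbon}
For each $\eta>0$ there is $T'$ such that, whenever $T'\le c_1<c_2$ and $m(c_1)\ge m(c_2)$, the interval $[m(c_2),m(c_1)]\subset R'$ has $d$-diameter at most $8\eta$.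
\end{lemma}

\begin{proof}
\emph{Width of the ribbon.} Since $H(0,k)=(0,\psi(k))$ and $H$ is uniformly continuous on $[0,1]\times K$, there is $\beta\in(0,1]$ with $b'(b,k)\le\frac12$ and $d(l(b,k),\psi(k))<\eta$ for all $b\in[0,\beta]$ and $k\in K$. The bijection $H$ maps $\{0\}\times K$ onto $\{0\}\times L$, so $b'(\beta,k)>0$ for all $k$. Let $\mu=\frac12\min_kb'(\beta,k)\in(0,\frac14]$.

\emph{Start of the ribbon.} There is $T>\beta$ such that for all $c\ge T$ and $b\in[0,\beta]$:
\begin{itemize}
\item[(R1)] $\Phi(b,c)\cap[1,2]=\emptyset$ and $M(b,c)>3$;
\item[(R2)] $w(0,c)<\mu<w(\beta,c)$;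
\item[(R3)] $d(M(b,c),m(c))<2\eta$.
\end{itemize}
Otherwise one of these fails along a sequence $(b_i,c_i)$ with $c_i\to\infty$, and we may assume $b_i\to b\in[0,\beta]$ and $c_i\to k\in K$. Apply Lemma~\ref{lem:limits}. The limit $\{0,b'(b,k),l(b,k)\}$ of $\Phi(b_i,c_i)$ misses the closed set $[1,2]$, and $M(b_i,c_i)\to\infty$; so (R1) holds for large $i$. We have $w(0,c_i)\to w(\{0,\psi(k)\})=0$ and $w(\beta,c_i)\to b'(\beta,k)\ge2\mu$; so (R2) holds for large $i$. And $d(M(b_i,c_i),m(c_i))\to d(l(b,k),\psi(k))<\eta$; so (R3) holds for large $i$.

\emph{Cross-sections.} For $c\ge T$ the set $I_c=\{M(b,c):0\le b\le\beta\}$ is a compact interval in $R'$ containing $m(c)$, and it has $d$-diameter at most $4\eta$ by (R3). By Lemma~\ref{lem:limits} and the same subsequence argument, $\min I_c\to\infty$ as $c\to\infty$. Choose $T'>T$ with $\min I_c>\max I_T$ for all $c\ge T'$.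

\emph{No folding.} Let $T'\le c_1<c_2$ and $m(c_1)\ge m(c_2)$. If $I_{c_1}\cap I_{c_2}\neq\emptyset$, then $I_{c_1}\cup I_{c_2}$ is an interval of $d$-diameter at most $8\eta$ that contains $[m(c_2),m(c_1)]$, and we are done. Suppose $I_{c_1}\cap I_{c_2}=\emptyset$. Since $m(c_2)\le m(c_1)$, the interval $I_{c_2}$ lies below $I_{c_1}$, and there is $y$ with
\[
\max I_T<\max I_{c_2}<y<\min I_{c_1}.
\]
Let $f(b,c)=(w(b,c)-\mu,\ M(b,c)-y)$ on $[0,\beta]\times[T,c_2]$. By (R2), $f_1<0$ for $b=0$ and $f_1>0$ for $b=\beta$. By the choice of $y$, $f_2<0$ for $c=T$, $f_2>0$ for $c=c_1$, and $f_2<0$ for $c=c_2$. By (T5), $f$ has a zero in $[0,\beta]\times[T,c_1]$ and a zero in $[0,\beta]\times[c_1,c_2]$. These are distinct, as $f_2\neq0$ on the common side. By (R1) and \eqref{eq:determine}, $\Phi$ takes the value $\{0,\mu,y\}$ at both, which contradicts injectivity.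
\end{proof}

\section{Extending $\psi$ over the ray}\label{sec:extension}

We replace $m$ first by a nondecreasing function and then by a homeomorphism, each time changing it by an amount that tends to $0$ in the metric $d$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(2)]
By Propositions~\ref{prop:sigma} and~\ref{prop:H} it remains to extend $\psi_h=\psi$ to a homeomorphism $X\to Y$.

Since $m(c)\to\infty$, there is $T_0>0$ with $m(T_0)>0$. For $c\ge T_0$ let $m^*(c)=\max\{m(c'):T_0\le c'\le c\}$. This function is continuous and nondecreasing, and $m^*(c)\to\infty$. We claim that $d(m^*(c),m(c))\to0$ as $c\to\infty$. Given $\eta>0$, take $T'\ge T_0$ as in Lemma~\ref{lem:ribbon}, and let $c$ be so large that $m^*(c)>m^*(T')$. Then $m^*(c)=m(c')$ for some $c'$ with $T'<c'\le c$, and $m(c')\ge m(c)$. Either $c'=c$, or Lemma~\ref{lem:ribbon} applies to $c'<c$; in both cases $d(m^*(c),m(c))\le8\eta$.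

Let $y_0=m(T_0)=m^*(T_0)$. Divide each interval $[y_0+j,y_0+j+1]\subset R'$, $j=0,1,2,\dots$, into finitely many subintervals of $d$-diameter less than $1/(j+1)$; this is possible by uniform continuity on a compact interval. The division points form a sequence $y_0<y_1<y_2<\cdots\to\infty$ such that the $d$-diameter of $[y_i,y_{i+1}]$ tends to $0$. Put $c_0=T_0$ and choose $c_i$ with $m^*(c_i)=y_i$ by the intermediate value theorem. Since $m^*$ is nondecreasing, $c_0<c_1<\cdots$, and since $m^*$ is bounded on bounded sets, $c_i\to\infty$. Let $\vartheta\colon[0,\infty)\to[0,\infty)$ be the homeomorphism that maps $[0,c_0]$ onto $[0,y_0]$ and each $[c_i,c_{i+1}]$ onto $[y_i,y_{i+1}]$ by increasing affine maps. For $c\in[c_i,c_{i+1}]$ both $m^*(c)$ and $\vartheta(c)$ lie in $[y_i,y_{i+1}]$. Hence $d(\vartheta(c),m^*(c))\to0$, and so $d(\vartheta(c),m(c))\to0$ as $c\to\infty$.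

Define $\Psi\colon X\to Y$ by $\Psi=\vartheta$ on $R$ and $\Psi=\psi$ on $K$. It is a bijection, and it is continuous at the points of the open set $R$. Let $x_i\to k\in K$. If the $x_i$ lie in $K$, then $\Psi(x_i)\to\psi(k)$ by continuity of $\psi$. If they lie in $R$, then $x_i\to\infty$ and $m(x_i)\to\psi(k)$ by Lemma~\ref{lem:limits}, so $\vartheta(x_i)\to\psi(k)$. A general sequence splits into these two kinds. Thus $\Psi$ is a continuous bijection of compact metric spaces, hence a homeomorphism $X\to Y$ that extends $\psi$.
\end{proof}

By Section~\ref{sec:reduction}, this completes the proofs of Theorems~\ref{thm:sharp} and~\ref{thm:main}.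

\begin{thebibliography}{1}

\bibitem{source}
\emph{Compactifications of $[0,\infty)$ with unique hyperspace $F_n(X)$},
\texttt{https://hrcak.srce.hr/file/68587}.

\end{thebibliography}
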